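# Mod 3 homology of the unordered configuration spaces of the torus

## 1. A differential graded algebra with one unusual differential

Here is the object on which everything turns. Over $\mathbb F_3$, take the graded commutative algebra
$$C=\mathbb F_3[u]/(u^2)\otimes\Lambda[a,b,e]\otimes\Gamma[c,v,t,f]$$
with the derivation $d$ given by $du=da=db=d\gamma_i(c)=0$ and
$$d\gamma_i(v)=ua\,\gamma_{i-1}(v),\quad d\gamma_i(t)=ub\,\gamma_{i-1}(t),\quad de=ab-uc,\quad d\gamma_i(f)=-uabce\,\gamma_{i-1}(f).\tag{1}$$

The notation is as follows. $\Lambda[\dots]$ is an exterior algebra on odd generators. For $|x|$ even, $\Gamma[x]$ is the divided power algebra: it has basis $\gamma_0(x)=1,\gamma_1(x)=x,\gamma_2(x),\dots$ with $\gamma_i(x)\gamma_j(x)=\binom{i+j}{i}\gamma_{i+j}(x)$, so that $\gamma_i(x)$ plays the role of $x^i/i!$. For example, over $\mathbb F_3$ we have $c^2=2\gamma_2(c)\ne0$, but $c^3=6\gamma_3(c)=0$ while $\gamma_3(c)\neq 0$, and $c\,\gamma_3(c)=4\gamma_4(c)=\gamma_4(c)$. The map $\gamma_i(x)\mapsto\gamma_{i-1}(x)$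 is a derivation of $\Gamma[x]$, by Pascal's rule. A *cdga* is a differential graded algebra that is strictly graded commutative: odd elements anticommute and have square $0$. Complexes are homologically graded, so $d$ lowers degree by $1$.

Each generator also has a *weight*, which $d$ preserves. An element of degree $n$ and weight $k$ has *codegree* $q=2k-n$. We record codegree and weight as $x^qy^k$.

| generator | $u$ | $a,b$ | $c$ | $v,t$ | $e$ | $f$ |
|---|---|---|---|---|---|---|
| degree | 0 | 1 | 2 | 2 | 3 | 8 |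
| weight | 1 | 1 | 1 | 2 | 2 | 6 |
| $x^qy^k$ | $x^2y$ | $xy$ | $y$ | $x^2y^2$ | $xy^2$ | $x^4y^6$ |

Since $d$ lowers degree by one and keeps the weight, it multiplies $x^qy^k$ by $x$. All weights are positive, so each weight part of $C$ is finite dimensional.

What is $C$ for? We shall prove that the weight $k$, codegree $q$ part of $H(C)$, tensored with a bookkeeping factor that has zero differential, has the dimension of $H_q$ of the space of $k$-element subsets of the torus, with $\mathbb F_3$ coefficients. Small weights can already be done by hand.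

In weight $1$ the basis is $c;\,a,b;\,u$ with $d=0$, and the dimensions by codegree are $1,2,1$. This is the homology of the torus itself, as it should be for one point. In weight $2$ the basis is
$$\gamma_2(c)\,;\quad ca,\ cb,\ e\,;\quad cu,\ ab,\ v,\ t\,;\quad ua,\ ub$$
in codegrees $0,1,2,3$. Here $dv=ua$, $dt=ub$, $de=ab-uc$, and the other differentials vanish. What survives is $\gamma_2(c)$, then $ca,cb$, then $\langle cu,ab\rangle/(ab-uc)$, so the dimensions are again $1,2,1$. We confirm this geometrically in Section 2.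

The variable $f$ is invisible until weight $6$. Its differential is, up to sign, the element $z=uabce$ of bidegree $x^5y^6$. If $df$ were $0$, the answer would be a product. The whole difficulty of the prime $3$ is to find out how much of $H(C)$ is destroyed by $df=-z$.

## 2. Configuration spaces of the torus and their Poincaré series

Let $\mathbb T^2=S^1\times S^1$. For $k\ge1$ let
$$\mathrm{Config}_k(\mathbb T^2)=\{(x_1,\dots,x_k)\in(\mathbb T^2)^k\mid x_i\ne x_j\text{ for }i\neq j\}/\mathbf S_k$$
be the space of $k$-element subsets of the torus. We want $\dim_{\mathbb F_3}H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb F_3)$ as an explicit function of $q$ and $k$. The problem is posed in "Algebraic Topology I", https://github.com/robertkoirala/robertkoirala.github.io; there the groups with coefficients in $\mathbb Q$ or $\mathbb F_2$ are called known, and the case $\mathbb F_3$ is described as still wide open. By convention the weight $0$ term in the series below is that of a point.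

**Rational part.** For $n\ge0$, $k\ge1$ put $r_n(k)=\frac n2+1$ if $n$ is even and $n\le k-1$; $r_n(k)=\frac{n-1}2$ if $n$ is odd and $n\le k-1$; and $r_n(k)=0$ otherwise, also for $n<0$. Let
$$b_q(k)=r_q(k)+2r_{q-1}(k)+r_{q-2}(k)\quad(k\ge1),\qquad b_q(0)=\delta_{q,0}.\tag{2}$$
The generating series is
$$P_0(x,y):=\sum_{q,k}b_q(k)x^qy^k=1+\frac{(1+x)^2\,y\,(1+x^3y^3)}{(1-y)(1-x^2y^2)^2}.$$
To check this, expand $(1-x^2y^2)^{-2}=\sum_i(i+1)x^{2i}y^{2i}$. In $y(1+x^3y^3)/((1-y)(1-x^2y^2)^2)$ the coefficient of $x^{2i}y^k$ is $i+1$ for $k\ge2i+1$. The coefficient of $x^{2i+3}y^k$ is $i+1$ for $k\ge 2i+4$. All others vanish. These are the numbers $r_n(k)$.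

Explicitly, $b_0=1$ for $k\ge 1$, and for $k\ge2$: $b_1=2$; $b_q=2q-1$ for $2\le q\le k-1$; then $b_k=\frac{3k-4}2$, $b_{k+1}=\frac{k-2}2$ for $k$ even, and $b_k=\frac{3k-1}2$, $b_{k+1}=\frac{k+1}2$ for $k$ odd. For instance, if $q\ge 2$ is even and $q\le k-1$, then $b_q=(\frac q2+1)+(q-2)+\frac q2=2q-1$. If $q\ge3$ is odd and $q\le k-1$, then $b_q=\frac{q-1}2+(q+1)+\frac{q-3}2=2q-1$. The last two values come from $b_k=2r_{k-1}+r_{k-2}$ and $b_{k+1}=r_{k-1}$.

**Torsion part.** Let $\tau(n,m)$ be the number of sequences $(\varepsilon_j,m_j)_{j\ge1}$ with $\varepsilon_j\in\{0,1\}$, $m_j\in\mathbb Z_{\ge0}$, $\sum_j3^{j-1}(\varepsilon_j+m_j)=m$ and $6m-\sum_j(\varepsilon_j+2m_j)=n$. Equivalently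
$$T(x,y)=\sum\tau(n,m)x^ny^{6m}=\prod_{j\ge1}\frac{1+x^{2\cdot3^j-1}y^{2\cdot3^j}}{1-x^{2\cdot3^j-2}y^{2\cdot3^j}}.$$
Indeed, choosing exponent $\varepsilon_j$ in the $j$-th numerator and $m_j$ in the $j$-th denominator gives $y$-exponent $\sum 2\cdot3^j(\varepsilon_j+m_j)=6m$ and $x$-exponent $6m-\sum(\varepsilon_j+2m_j)$.

**Theorem A.**
$$\sum_{q,k\ge0}\dim H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb F_3)\,x^qy^k=\Bigl[P_0(x,y)-\frac{(1+x)\,x^4y^6}{1-y^3}\Bigr]\cdot T(x,y).\tag{3}$$
That is, for $k\ge1$, $q\ge0$,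
$$\dim H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb F_3)=\sum_{m=0}^{\lfloor k/6\rfloor}\sum_n\tau(n,m)\,b_{q-n}(k-6m)-[3\mid k]\sum_{m=0}^{\lfloor k/6\rfloor-1}\bigl(\tau(q-4,m)+\tau(q-5,m)\bigr).\tag{4}$$

**Theorem B (other fields).** The corresponding series is $P_0$ over $\mathbb Q$; it is $P_0\prod_{j\ge1}\frac{1+x^{2p^j-1}y^{2p^j}}{1-x^{2p^j-2}y^{2p^j}}$ over $\mathbb F_p$, $p\ge5$; and it is $\frac{(1+x^2y)(1+xy)^2}{(1-y)(1-x^2y^2)^2}\prod_{j\ge1}\frac1{1-x^{2^j-1}y^{2^j}}$ over $\mathbb F_2$.

**Theorem C (integral homology away from 2).** Let $p$ be an odd prime and $P^{(p)}$ the $\mathbb F_p$-series. All $p$-power torsion in $H_*(\mathrm{Config}_k(\mathbb T^2);\mathbb Z)$ is killed by $p$. Thus $H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb Z_{(p)})\cong\mathbb Z_{(p)}^{b_q(k)}\oplus(\mathbb Z/p)^{t_q(k)}$ with $\sum t_q(k)x^qy^k=(P^{(p)}-P_0)/(1+x)$. There is $p$-torsion iff $k\ge2p$ when $p\ge5$, and iff $k\ge7$ when $p=3$.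

**Corollary D.** For $k\ge\frac32q+1$, $\dim H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb F_3)$ depends, for fixed $q$, only on whether $3\mid k$. It is the coefficient of $x^q$ in $\bigl[\frac{1+x^3}{(1-x)^2}-[3\mid k](1+x)x^4\bigr]T(x,1)$.

**Numbers.** For $k=6$ the $m=0$ part of (4) is $1,2,3,5,7,9,7,2$. The $m=1$ part is $x^4+x^5$, and the correction is $-(x^4+x^5)$. So the dimensions for $q=0,1,2,\dots$ are $1,2,3,5,7,9,7,2$. For $k=7$ we add $(x^4+x^5)(1+2x+x^2)$ to $1,2,3,5,7,9,11,10,4$ and get $1,2,3,5,8,12,14,11,4$. For $k=9$ we start from $1,2,3,5,7,9,11,13,15,13,5$, add $(x^4+x^5)(1+2x+3x^2+4x^3+2x^4)$, and subtract $x^4+x^5$. The result is $1,2,3,5,7,11,16,20,21,15,5$.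

**Two points, directly.** Let $\mathbb k$ be a field with $\mathrm{char}\,\mathbb k\ne2$, let $G=\mathbb T^2[2]\cong(\mathbb Z/2)^2$ be the group of points of order dividing $2$, and let $V=(\mathbb T^2\setminus G)/\pm$. The map
$$\mathbb T^2\times V\to\mathrm{Config}_2(\mathbb T^2),\qquad(s,\{x,-x\})\mapsto\{s+x,s-x\}$$
is onto: given $\{y,y'\}$ choose $s$ with $2s=y+y'$ and put $x=y-s$. Since $s$ is unique up to $G$, the map is the quotient by the free action $g\cdot(s,\{x,-x\})=(s+g,\{x+g,-x+g\})$. By transfer, $H_*(\mathrm{Config}_2;\mathbb k)$ is the module of $G$-coinvariants of $H_*(\mathbb T^2)\otimes H_*(V)$. Translations act trivially on $H_*(\mathbb T^2)$. The space $V$ is a sphere minus four points, and $H_1(V)$ is $\mathbb k^4$ (loops around the punctures) modulo the sum. The group $G$ permutes the punctures simply transitively and preserves orientation. Coinvariants are right exact, so $H_1(V)_G$ is the cokernel of $4:\mathbb k\to\mathbb k$, which is $0$. Hence the dimensions are those of $H_*(\mathbb T^2)$,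 namely $1,2,1$, as found in weight $2$ above.

## 3. The one-point compactification as a simplicial set

From here on $R$ is $\mathbb Z$, $\mathbb Z_{(p)}$ or a field, and $A=R[u]/(u^2)$ with $u$ of degree $0$ and weight $1$. Let $S=\Delta^1/\partial\Delta^1$, the simplicial circle with one vertex and one nondegenerate edge, and let $X=S\times S$, so $|X|\cong\mathbb T^2$. For a simplicial set $Z$ with all $Z_n$ finite, let $\Lambda_Z(A)$ be the simplicial commutative ring $n\mapsto A^{\otimes Z_n}$, where a map of finite sets multiplies tensor factors along its fibers and empty fibers give $1$. For example, if $Z$ is a point, all levels are $A$ and all structure maps are identities. The structure maps preserve weight. The normalized chain complex of a simplicial module is its quotient by degenerate elements.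

The relation $u^2=0$ says that colliding points are sent to zero. This is what a one-point compactification does.

**Lemma 1.** Let $L_k$ be the normalized chain complex of the weight $k$ part of $\Lambda_X(A)$. Then $H_q(\mathrm{Config}_k(\mathbb T^2);R)\cong H^{2k-q}(\mathrm{Hom}_R(L_k,R))$. If $R$ is a field, $\dim H_q(\mathrm{Config}_k(\mathbb T^2);R)=\dim H_{2k-q}(L_k)$.

**Step 1: identify $L_k$ with reduced chains of a space.** The weight $k$ part of $A^{\otimes X_n}$ has as basis the $k$-element subsets $M\subset X_n$, where $M$ stands for $u$ in the factors of $M$ and $1$ elsewhere. A structure map $\sigma$ sends $M$ to $\sigma(M)$ if $\sigma|_M$ is injective, and to $0$ otherwise because $u^2=0$. Let $\Delta_k\subset X^k$ consist of the tuples with two equal entries. The $n$-simplices of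
$$Y_k=(X^k/\mathbf S_k)/(\Delta_k/\mathbf S_k)$$
are the $k$-element subsets of $X_n$ and a basepoint. (If $\Delta_k=\emptyset$, add a disjoint basepoint.) So the weight $k$ part is the reduced chain module of the pointed simplicial set $Y_k$. For $k=1$, $Y_1$ is $X$ with a disjoint basepoint and $L_1$ is the chain complex of the torus.

**Step 2: identify $|Y_k|$.** Realization commutes with quotients, and with finite products, since $X$ is finite. Also $|\Delta_k|$ is the fat diagonal, a union of realizations of the diagonals $\{x_i=x_j\}$. So $|Y_k|$ is $(\mathbb T^2)^k/\mathbf S_k$ with the image of the fat diagonal collapsed to a point $\infty$. It is a finite CW complex with vertex $\infty$, hence compact Hausdorff. The complement of $\infty$ is $U:=\mathrm{Config}_k(\mathbb T^2)$, so $|Y_k|$ is the one-point compactification of $U$.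

**Step 3: pass to compactly supported cohomology.** By definition and by excision of the closed set $\{\infty\}$,
$$H^n_c(U)=\mathrm{colim}_K\,H^n(U,U\setminus K)=\mathrm{colim}_K\,H^n(|Y_k|,|Y_k|\setminus K),\qquad K\subset U\text{ compact}.$$
The sets $|Y_k|\setminus K$ are exactly the open neighborhoods of $\infty$. CW complexes are locally contractible (Hatcher, *Algebraic Topology*, Prop. A.4), so contractible open neighborhoods of $\infty$ are cofinal. For a contractible one, $H^n(|Y_k|,N)=\tilde H^n(|Y_k|)$. Hence $H^n_c(U;R)\cong\tilde H^n(|Y_k|;R)=H^n(\mathrm{Hom}(L_k,R))$.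

**Step 4: apply duality.** The group $\mathbf S_k$ acts freely on an open subset of $(\mathbb T^2)^k$ by permuting copies of $\mathbb R^2$ in local coordinates. A transposition of two copies of $\mathbb R^2$ has determinant $(-1)^{2\cdot2}=1$, so $U$ is an orientable $2k$-manifold. Poincaré duality (Hatcher, Thm 3.35) gives $H^n_c(U;R)\cong H_{2k-n}(U;R)$. Put $n=2k-q$. Over a field, $H^n(\mathrm{Hom}(L_k,R))$ is dual to $H_n(L_k)$, and everything is finite dimensional. $\square$

So $q$ is the codegree $2k-n$ of Section 1, and we must compute $H(L)$ for $L=\bigoplus_kL_k$ in every weight and codegree.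

## 4. Hochschild chains of the dual numbers, taken twice

Write $B=N(\Lambda_S(A))$, the normalized chains with the shuffle product. Since $X=S\times S$, the complex $L$ should be "Hochschild chains of Hochschild chains", and this section makes that precise. We use the following notion.

**Definition (semifree).** A dg module over a dga is *semifree* if it has an exhaustive increasing filtration, starting at $0$, whose successive quotients are free on cycles. The textbook fact is that two semifree modules quasi-isomorphic to the same module are homotopy equivalent over the dga.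

A non-negatively graded dg module over a non-negatively graded dga, whose underlying graded module is free on non-negatively graded generators, is semifree. Filter by the degree of the generators. The differential of a generator of degree $n$ has degree $n-1$, and coefficients have degree $\ge0$, so only generators of degree $\le n-1$ occur in it. For example, over $\mathbb F_p[s]/(s^p)$ with $|s|$ even, the module with basis $1,e$ and $de=s\cdot 1$ is semifree.

**Lemma 2.** $L$ is quasi-isomorphic, weight by weight, to $B\otimes_{B\otimes B}P$ for every semifree resolution $P\to B$ over $B\otimes B$. Moreover, exactly,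
$$B=A\otimes\Lambda[a]\otimes\Gamma[v],\qquad da=0,\quad d\gamma_i(v)=2ua\,\gamma_{i-1}(v),\tag{5}$$
with $|a|=1$ (weight $1$) and $|v|=2$ (weight $2$).

**Step 1: from the diagonal to a double complex.** $\Lambda_X(A)$ is the diagonal of the bisimplicial ring
$$(m,l)\mapsto A^{\otimes(S_m\times S_l)}=(\Lambda_S(A)_m)^{\otimes S_l}.$$
By the Eilenberg–Zilber theorem, $L\simeq\mathrm{Tot}_l\,N_m(\Lambda_S(A)^{\otimes S_l})$.

**Step 2: replace $N(\Lambda_S(A)^{\otimes I})$ by $B^{\otimes I}$, compatibly with the simplicial structure in $l$.** For a finite set $I$ let $EZ_I:B^{\otimes I}\to N(\Lambda_S(A)^{\otimes I})$ be the iterated shuffle map. It is well defined without ordering $I$ because the shuffle map is associative, unital and symmetric. We need naturality in $I$. Let $\sigma:I\to I'$ be a map and let $\mu$ denote multiplication of $\Lambda_S(A)$. The product of $B$ is $N(\mu)\circ EZ$, so the map induced on $B^{\otimes I}$ is $\bigotimes_{i'}(N(\mu)\circ EZ_{\sigma^{-1}(i')})$. Naturality of $EZ_{I'}$ with respect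 to the ring maps $\mu$, followed by associativity and symmetry, gives
$$EZ_{I'}\circ\bigotimes_{i'}\bigl(N(\mu)EZ_{\sigma^{-1}(i')}\bigr)=N(\sigma_*)\circ EZ_{I'}\circ\bigotimes_{i'}EZ_{\sigma^{-1}(i')}=N(\sigma_*)\circ EZ_I.$$
Each $EZ_I$ is a quasi-isomorphism, because all modules are free. So $l\mapsto B^{\otimes S_l}$ maps to $l\mapsto N(\Lambda_S(A)^{\otimes S_l})$ by a levelwise quasi-isomorphism of simplicial chain complexes. The total complexes are in the first quadrant, so $L\simeq\mathrm{Tot}(l\mapsto B^{\otimes S_l})$.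

**Step 3: recognize the Hochschild complex.** $(\Delta^1)_l$ consists of the $l+2$ monotone maps $[l]\to[1]$. Let $i$ denote the map with $i$ zeros. In $S_l$ the two constants become the basepoint $0$, so $S_l=\{0,1,\dots,l\}$. Omitting vertex $j$ sends $i$ to $i-1$ if $j<i$ and to $i$ otherwise. Thus $d_0$ merges $1$ into $0$, $d_j$ with $0<j<l$ merges $j$ and $j+1$, and $d_l$ merges $l$ into $0$. These are the Hochschild faces. Hence $\mathrm{Tot}(B^{\otimes S_l})=B\otimes_{B\otimes B}\mathrm{Bar}(B,B,B)$. The bar construction resolves $B$, and its underlying graded module is free over $B\otimes B$ on a basis of the $R$-free modules $B^{\otimes l}$, shifted by $l$. So it is semifree, hence homotopy equivalent over $B\otimes B$ to any other semifree resolution $P$.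

**Step 4: compute $B$.** $B$ is the normalized Hochschild complex of $A$, with $R$-basis $[u^n]=1\otimes u^{\otimes n}$ and $u[u^n]$. Since $u^2=0$, only the first and last faces contribute:
$$d[u^n]=(1+(-1)^n)\,u[u^{n-1}]\ (n\ge1),\qquad d(u[u^n])=0.$$
The product is $A$-linear, and $[u^i][u^j]$ is $[u^{i+j}]$ times the signed number of $(i,j)$-shuffles. This number is the coefficient of $X^iY^j$ in $(X+Y)^{i+j}$ when $YX=-XY$: each shuffle is a word, and sorting it produces its sign. Since $(X+Y)^2=X^2+Y^2$ is central, $(X+Y)^{2m}=(X^2+Y^2)^m$ and $(X+Y)^{2m+1}=(X^2+Y^2)^m(X+Y)$. So, writing $\binom ni_{-1}$ for the coefficient,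
$$\tbinom{2m}{2l}_{-1}=\tbinom ml,\qquad\tbinom{2m}{2l+1}_{-1}=0,\qquad\tbinom{2m+1}{i}_{-1}=\tbinom m{\lfloor i/2\rfloor}.$$
For example $[u][u]=0$: the two shuffles cancel. Put $a=[u]$ and $\gamma_i(v)=[u^{2i}]$. Then $\gamma_i(v)\gamma_j(v)=\binom{i+j}i\gamma_{i+j}(v)$, $a^2=0$, $a\gamma_i(v)=[u^{2i+1}]$, and $d\gamma_i(v)=2u[u^{2i-1}]=2ua\gamma_{i-1}(v)$. $\square$

## 5. A small resolution of $B$, and the divided power class $\nu$

We now look for a small semifree resolution of $B$ over $B\otimes B$. Write $u,a,v$ for the left generators and $u',a',v'$ for the right ones. The standard plan is to kill the differences $u-u'$, $a-a'$, $v-v'$ one after the other. For the first two, let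
$$Q=(B\otimes B)\otimes\Lambda[b]\otimes\Gamma[t]\otimes\Gamma[c],$$
$$db=u-u',\quad d\gamma_i(t)=(u+u')\,b\,\gamma_{i-1}(t),\quad d\gamma_i(c)=(a-a')\gamma_{i-1}(c),\tag{6}$$
with $|b|=1$, $|t|=|c|=2$ and weights $1,2,1$. Since $(u+u')(u-u')=0$, $b^2=0$ and $(a-a')^2=0$, we get $d^2=0$, and $Q$ is a cdga. The variable $t$ is needed because $(u+u')b$ is a cycle: killing a zero divisor creates new cycles.

The third difference makes trouble twice. First, $v-v'$ is not a cycle. This is easily repaired, because
$$d(v-v')=2ua-2u'a'=2u(a-a')+2(u-u')a'=d(2uc+2ba').$$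
So
$$\nu=v-v'-2uc-2ba'\tag{7}$$
satisfies $d\nu=0$. The obvious next move is to adjoin one exterior generator $e$ with $de=\nu$. This is correct over $\mathbb Q$. Over $\mathbb F_p$ it stops working: $v$ is a divided power variable, and $\nu$ will turn out to have divided powers $\gamma_i(\nu)$. Then $\gamma_p(\nu)$ is not killed by $e$, while $\nu^p=p!\,\gamma_p(\nu)=0$ makes $\nu^{p-1}e$ a new cycle. The remedy is to treat the whole algebra $\Gamma[\nu]$ as a base ring and to resolve $R$ over it.

**Divided powers of $\nu$.** Over $\mathbb Z$, $Q$ is torsion free, the four terms of $\nu$ are even and commute, and $(uc)^2=0=(ba')^2$. Hence $\gamma_i(\nu):=\nu^i/i!$ is integral: it is the sum of the products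
$$\gamma_{i_1}(v)\,(-1)^{i_2}\gamma_{i_2}(v')\,(-2uc)^{i_3}(-2ba')^{i_4},\qquad i_3,i_4\le1,\quad i_1+\dots+i_4=i.$$
Also $i!\,d\gamma_i(\nu)=d(\nu^i)=0$, so $d\gamma_i(\nu)=0$. By base change we obtain, for every $R$, a cdga map $\Gamma[\nu]\to Q$, where $\Gamma[\nu]$ has zero differential.

**Splitting off $\Gamma[\nu]$.** Let $Q'\subset Q$ be the subalgebra $A\otimes A\otimes\Lambda[a,a',b]\otimes\Gamma[v',t,c]$, in which $v$ does not occur. It is closed under $d$. By the formula above, $\gamma_i(\nu)\equiv\gamma_i(v)$ modulo the $Q'$-span of the $\gamma_j(v)$, $j<i$. So multiplication is a triangular isomorphism of dgas $Q'\otimes\Gamma[\nu]\cong Q$.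

**Lemma 3.** The algebra map $\pi:Q\to B$ given by multiplication on $B\otimes B$ and $b,\gamma_i(t),\gamma_i(c)\mapsto0$ ($i\ge1$) induces a quasi-isomorphism of dg $B\otimes B$-modules $Q\otimes_{\Gamma[\nu]}R\to B$.

**Step 1: the map exists.** The elements $u-u'$, $a-a'$ and $b$ map to $0$, so $\pi$ commutes with $d$ on $b,\gamma_i(t),\gamma_i(c)$, and it is a dga map. Also $\pi(\nu)=v-v=0$, so $i!\,\pi(\gamma_i(\nu))=0$. Over $\mathbb Z$, $B$ is torsion free, so $\pi(\gamma_i(\nu))=0$ for $i\ge1$, and hence over every $R$. Thus $\pi$ factors through $Q\otimes_{\Gamma[\nu]}R\cong Q'$, and under this identification it is the restriction $Q'\to B$, with $\gamma_i(v')\mapsto\gamma_i(v)$.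

**Step 2: reduce to two small complexes.** Filter $Q'$ by the divided power exponent of $v'$ and $B$ by that of $v$. These filtrations are increasing, exhaustive and bounded below, and $d$ does not raise them. So it suffices to treat associated graded pieces, where we get
$$\bigl(A\otimes A\otimes\Lambda[b]\otimes\Gamma[t]\bigr)\otimes\bigl(\Lambda[a,a']\otimes\Gamma[c]\bigr)\to A\otimes\Lambda[a].$$
All complexes are bounded below and $R$-free. Quasi-isomorphisms between such complexes are homotopy equivalences and may be tensored, so we treat the two factors separately.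

**Step 3: the second factor.** It is $\Lambda[a']\otimes(\Lambda[a-a']\otimes\Gamma[c])$. In the bracket, $d\gamma_i(c)=(a-a')\gamma_{i-1}(c)$ matches all basis elements except $1$ in pairs, so the bracket is quasi-isomorphic to $R$. The factor maps quasi-isomorphically to $\Lambda[a]$.

**Step 4: the first factor.** Here $d(b\gamma_i(t))=(u-u')\gamma_i(t)$ and $d\gamma_i(t)=(u+u')b\gamma_{i-1}(t)$, so the complex is
$$\cdots\xrightarrow{u-u'}A^{\otimes2}\xrightarrow{u+u'}A^{\otimes2}\xrightarrow{u-u'}A^{\otimes2}.$$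
On the basis $1,u,u',uu'$, multiplication by $u-u'$ sends these to $u-u',-uu',uu',0$. Its kernel is $\langle u+u',uu'\rangle$ and its image is $\langle u-u',uu'\rangle$. Multiplication by $u+u'$ sends them to $u+u',uu',uu',0$. Its kernel is $\langle u-u',uu'\rangle$ and its image is $\langle u+u',uu'\rangle$. So the complex is a resolution of $A^{\otimes2}/(u-u')=A$. $\square$

**Proposition 4.** Let $\mathcal E\to R$ be a quasi-isomorphism of dg $\Gamma[\nu]$-modules, where $\mathcal E$ is non-negatively graded with underlying graded module free over $\Gamma[\nu]$ on non-negatively graded generators. Then $L\simeq\bar Q\otimes_{\Gamma[\nu]}\mathcal E$, where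
$$\bar Q=A\otimes\Lambda[a,b]\otimes\Gamma[c,v,t],\quad d\gamma_i(v)=2ua\gamma_{i-1}(v),\quad d\gamma_i(t)=2ub\gamma_{i-1}(t),\quad da=db=d\gamma_i(c)=0,\tag{8}$$
and $\Gamma[\nu]\to\bar Q$ is $\nu\mapsto\omega:=2ab-2uc$, $\gamma_2(\nu)\mapsto-4uabc$, $\gamma_i(\nu)\mapsto0$ for $i\ge3$.

*Proof.* We first show that $Q\otimes_{\Gamma[\nu]}\mathcal E$ is a semifree resolution of $B$. The composite
$$Q\otimes_{\Gamma[\nu]}\mathcal E\cong Q'\otimes\mathcal E\to Q'\cong Q\otimes_{\Gamma[\nu]}R\to B$$
is a quasi-isomorphism: $\mathcal E\to R$ is a quasi-isomorphism of bounded below free $R$-complexes, hence a homotopy equivalence, and the last map is Lemma 3. As a graded module, $Q\otimes_{\Gamma[\nu]}\mathcal E$ is free over $Q$, hence over $B\otimes B$, on non-negatively graded generators, so it is semifree.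

By Lemma 2, $L\simeq B\otimes_{B\otimes B}Q\otimes_{\Gamma[\nu]}\mathcal E$. Tensoring with $B$ over $B\otimes B$ identifies $u'=u$, $a'=a$, $v'=v$, and turns (6) into (8). By (7), $\nu\mapsto-2uc-2ba=2ab-2uc$. Over $\mathbb Z$, $\omega^2=4(ab-uc)^2=-8uabc$, so $\omega^2/2=-4uabc$, and $\omega^3=0$. Since $\bar Q$ over $\mathbb Z$ is torsion free, $\gamma_i(\nu)\mapsto0$ for $i\ge3$. The case of general $R$ follows by base change. $\square$

The variables $a$ and $v$ come from the first Hochschild direction; $b$ and $t$ are their twins from the second, and $c$ is the torus's top cell.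

## 6. Resolving over $\Gamma[\nu]$: why $3$ differs from $p\ge5$

**Structure of $\Gamma[\nu]$ at an odd prime.** Over $\mathbb Z_{(p)}$ put $\nu_j=\gamma_{p^j}(\nu)$. For $n=\sum i_jp^j$ with $0\le i_j<p$ we have $\prod\nu_j^{i_j}=\frac{n!}{\prod(p^j!)^{i_j}}\gamma_n(\nu)$. By Legendre's formula the $p$-adic valuation of $n!$ is $(n-\sum i_j)/(p-1)=\sum i_j(p^j-1)/(p-1)$, which is that of the denominator. So these monomials are unit multiples of the $\gamma_n(\nu)$. Likewise $\nu_j^p=\frac{p^{j+1}!}{(p^j!)^p}\nu_{j+1}$, and the coefficient has valuation $\frac{p^{j+1}-1}{p-1}-\frac{p^{j+1}-p}{p-1}=1$. Thus $\nu_j^p=p\,\eta_j\,\nu_{j+1}$ with a unit $\eta_j$. Over $\mathbb F_p$ this says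
$$\Gamma[\nu]=\bigotimes_{j\ge0}\mathbb F_p[\nu_j]/(\nu_j^p).$$

**The resolution over $\mathbb F_p$.** For one truncated polynomial ring $\mathbb F_p[s]/(s^p)$, $|s|$ even, the periodic resolution of $\mathbb F_p$ is $\mathbb F_p[s]/(s^p)\otimes\Lambda[e]\otimes\Gamma[f]$ with $de=s$ and $d\gamma_i(f)=s^{p-1}e\,\gamma_{i-1}(f)$. Indeed $e\gamma_i(f)\mapsto s\gamma_i(f)$ and $\gamma_i(f)\mapsto s^{p-1}e\gamma_{i-1}(f)$, so multiplications by $s$ and $s^{p-1}$ alternate. Tensoring these together gives
$$\mathcal E=\Gamma[\nu]\otimes\Lambda[e_j]_{j\ge0}\otimes\Gamma[f_j]_{j\ge1},\qquad de_j=\nu_j,\quad d\gamma_i(f_{j+1})=\nu_j^{p-1}e_j\gamma_{i-1}(f_{j+1}).$$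
Here $\nu_j$ has degree and weight $2p^j$. So $e_j$ has degree $2p^j+1$, weight $2p^j$ and codegree $2p^j-1$, and $f_j$ has degree $2p^j+2$, weight $2p^j$ and codegree $2p^j-2$. In each weight only finitely many $j$ matter.

**Specializing.** In $\bar Q$ we have $\nu_j\mapsto0$ for $j\ge1$, because $p^j\ge3$. Put $e=e_0$ and $f=f_1$. Proposition 4 gives
$$L\otimes\mathbb F_p\simeq C\otimes\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge2},\quad\text{with zero differential on the last two factors,}\tag{9}$$
$$C=C_0\otimes\Gamma[f],\quad C_0=\bar Q\otimes\Lambda[e],\qquad de=\omega,\quad d\gamma_i(f)=\omega^{p-1}e\,\gamma_{i-1}(f).$$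
Over any $R$ containing $\frac12$ we replace $v,t,e$ by their halves (so $\gamma_i(v),\gamma_i(t)$ by $2^{-i}\gamma_i(v),2^{-i}\gamma_i(t)$). Then in $C_0$
$$d\gamma_i(v)=ua\gamma_{i-1}(v),\quad d\gamma_i(t)=ub\gamma_{i-1}(t),\quad de=ab-uc,\quad da=db=d\gamma_i(c)=0.\tag{10}$$

**The product pattern, and where it breaks.** For $p\ge5$ we have $\omega^{p-1}=0$, because $\omega^3=0$. So $df=0$ and everything splits: the series is that of $H(C_0)$ times a product over the $e_j$ and $f_j$, $j\ge1$. One would try the same at $p=3$ and predict the series $P_0T$. The attempt fails at exactly one place: for $p=3$ the exponent $p-1$ is $2$, and $\omega^2=-8uabc$ is not zero. In terms of the rescaled $e$ (the old $e$ is $2e$),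
$$df=\zeta,\qquad\zeta=-16z\equiv-z\pmod3,\qquad z:=uabce.$$
This is the cdga (1). Note that $d\zeta=0$ and $\zeta^2=0$, and that $zu=za=zb=ze=0$. The prediction $P_0T$ fails already in weight $6$: it would give $8$ and $10$ for $q=4,5$, while we shall see that the true values are $7$ and $9$, because $df=-z$ and $z$ is not a boundary in $C_0$.

So two things are needed: $H(C_0)$, including enough of its structure to recognize multiples of $z$ that are boundaries, and the effect of $f$.

## 7. The homology of $C_0$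

Let $\mathbb k$ be a field with $\mathrm{char}\,\mathbb k\ne2$, and $C_0=A\otimes\Lambda[a,b,e]\otimes\Gamma[c,v,t]$ with differential (10). Let $\Gamma=\Gamma[c,v,t]$, with series $G=\frac1{(1-y)(1-x^2y^2)^2}$. For $g\in\Gamma$ write $g_v,g_t$ for its images under the $\Gamma[c]$-linear derivations $\gamma_i(v)\mapsto\gamma_{i-1}(v)$ and $\gamma_i(t)\mapsto\gamma_{i-1}(t)$, extended linearly over the other divided powers. Let $\Gamma=\Gamma[c]\oplus\Gamma^+$, where $\Gamma^+$ is spanned by the monomials of positive degree in the divided powers of $v,t$. It is a $\Gamma[c]$-submodule. If $g_v=g_t=0$, then $g\in\Gamma[c]$.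

**Step 1: separate $u$ from the rest.** Put $D_0=C_0/(u)=\Lambda[a,b,e]\otimes\Gamma$, with $d_De=ab$ and $d_D=0$ on the other generators. On $C_0=D_0\oplus uD_0$ we have $d=d_D+u\delta$, where $\delta$ is the degree $-1$ derivation with
$$\delta\gamma_i(v)=a\gamma_{i-1}(v),\quad\delta\gamma_i(t)=b\gamma_{i-1}(t),\quad\delta e=-c,\quad\delta a=\delta b=\delta\gamma_i(c)=0.$$
From $d^2=0$ we get $d_D\delta+\delta d_D=0$, so $\delta$ acts on $H(D_0)$. In $\Lambda[a,b,e]$ the only nonzero differential of a basis monomial is $de=ab$, since $ae$, $be$, $abe$ go to multiples of $a^2$ or $b^2$. Hence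
$$H(D_0)=W\otimes\Gamma,\quad W=\langle1,a,b,ae,be,abe\rangle,\quad\text{with series }w=1+2xy+2x^2y^3+x^3y^4\text{ for }W.$$
The exact sequence $0\to uD_0\to C_0\to D_0\to0$ has connecting map $[x]\mapsto[u\,\delta x]$. Therefore
$$H(C_0)\cong\ker\delta\oplus u\,\mathrm{coker}\,\delta\quad\text{as graded vector spaces},\qquad u\,\mathrm{coker}\,\delta\hookrightarrow H(C_0),$$
where $\delta$ is taken on $H(D_0)$.

**Step 2: compute $\delta$ on $H(D_0)$.** Since $ab=0$ in $H(D_0)$, we have $\delta(ag)=-a(ag_v+bg_t)=-ab\,g_t=0$, similarly $\delta(bg)=0$, and $\delta(abe\,g)=-abc\,g=0$. Next,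
$$\delta(ae\,h)=ach+ae(ah_v+bh_t)=ach-abe\,h_t,\qquad\delta(be\,l)=bcl+be(al_v+bl_t)=bcl+abe\,l_v.$$
So for $g,h,l\in\Gamma$
$$\delta(g+ae\,h+be\,l)=a(g_v+ch)+b(g_t+cl)+abe(l_v-h_t).\tag{11}$$

**Step 3: find the kernel.** The sequence $\Gamma\to\Gamma^2\to\Gamma$, $g\mapsto(g_v,g_t)$, $(h,l)\mapsto l_v-h_t$, is exact in the middle, and its first map has kernel $\Gamma[c]$. Indeed it is $\Gamma[c]$ tensored with the tensor product of the two-term complexes $\partial_v:\Gamma[v]\to\Gamma[v]$ and $\partial_t:\Gamma[t]\to\Gamma[t]$, which are surjections with kernel $\mathbb k$, and Künneth applies.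

Suppose (11) vanishes. Then $l_v=h_t$, so $(h,l)=(p_v,p_t)$ for a unique $p\in\Gamma^+$. Now $(g+cp)_v=(g+cp)_t=0$, so $g=\kappa-cp$ with $\kappa\in\Gamma[c]$. Conversely, every triple $(\kappa-cp,p_v,p_t)$ lies in the kernel. The element attached to $p$ has the bidegree of $cp$, so the kernel on $\Gamma\oplus ae\,\Gamma\oplus be\,\Gamma$ has series
$$\frac1{1-y}+y\Bigl(G-\frac1{1-y}\Bigr)=1+yG.$$
The rank of $\delta$, indexed by source, has series $(1+2x^2y^3)G-1-yG$.

**Step 4: count.** The map $u\delta$ multiplies bidegrees by $x$. So $\ker\delta$ has series $(2xy+x^3y^4)G+1+yG$, and $u\,\mathrm{coker}\,\delta$ has series $x^2y\,wG-x[(1+2x^2y^3)G-1-yG]$. The sum is $1+x+NG$ with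
$$N=y-x+3xy+x^2y+2x^3y^2-2x^3y^3+x^3y^4+2x^4y^4+x^5y^5.$$
Since $x(1-y)(1-x^2y^2)^2=x-xy-2x^3y^2+2x^3y^3+x^5y^4-x^5y^5$, we get
$$N+x(1-y)(1-x^2y^2)^2=y+2xy+x^2y+x^3y^4+2x^4y^4+x^5y^4=(1+x)^2(y+x^3y^4).$$
As $x=x(1-y)(1-x^2y^2)^2\,G$, the total is $1+(1+x)^2(y+x^3y^4)G=P_0$. We have proved:

**Proposition 5.** For every field of characteristic $\ne2$, $H(C_0)$ has series $P_0$. $\square$

The next lemma decides which multiples of $u\,abe$ are boundaries. We need it because $z=u\,abe\,c$.

**Lemma 6.** For $\rho\in\Gamma$: $abe\,\rho\in\mathrm{im}\,\delta\subset H(D_0)$ iff $c\rho=0$. Hence $u\,abe\,\rho$ represents $0$ in $H(C_0)$ iff $c\rho=0$.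

*Proof.* Suppose $abe\,\rho$ is in the image. Only the components on $1,ae,be$ contribute to $\delta$, so (11) equals $abe\,\rho$ for some $g,h,l$. Then $ch=-g_v$, $cl=-g_t$ and $\rho=l_v-h_t$, whence $c\rho=(cl)_v-(ch)_t=-g_{tv}+g_{vt}=0$. Conversely, let $c\rho=0$. Let $l$ be obtained from $\rho$ by $\gamma_i(v)\mapsto\gamma_{i+1}(v)$. This operation is linear over $\Gamma[c,t]$, so $cl=0$, and $l_v=\rho$. Thus $\delta(be\,l)=abe\,\rho$. The last statement follows from $u\,\mathrm{coker}\,\delta\hookrightarrow H(C_0)$. $\square$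

**Example.** Over $\mathbb F_3$, $z=u\,abe\,c$ is not a boundary in $C_0$, since $c\cdot c=2\gamma_2(c)\ne0$. But $zc=u\,abe\,c^2$ is one, since $c^3=0$. Explicitly, $d(be\,c^2v)=u(b\,c^3v+abe\,c^2)=zc$.

## 8. Dividing by $f$: the proof of Theorem A

Let $\mathbb k=\mathbb F_3$ and $F=x^4y^6$, the bidegree of $f$.

**Step 1: a long exact sequence that isolates $f$.** Since $d(\gamma_i(f)x)=\gamma_i(f)\,dx+\zeta\gamma_{i-1}(f)x$ for $x\in C_0$, the map $\partial_f:C\to C$, $\gamma_i(f)x\mapsto\gamma_{i-1}(f)x$, is a surjective chain map with kernel $C_0$. We obtain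
$$\cdots\to H(C_0)\to H(C)\xrightarrow{\ \theta\ }H(C)\xrightarrow{\ \partial\ }H(C_0)\to\cdots,\qquad\partial\Bigl[\sum_i\gamma_i(f)x_i\Bigr]=[\zeta x_0],\tag{12}$$
with $x_i\in C_0$ and $\theta$ induced by $\partial_f$. To see the formula, note that the coefficient of $\gamma_i(f)$ in $d\sum\gamma_i(f)x_i$ is $dx_i+\zeta x_{i+1}$, so a cycle satisfies $dx_i+\zeta x_{i+1}=0$ for all $i$. Lift the cycle to $\sum\gamma_{i+1}(f)x_i$. Its differential is $\zeta x_0+\sum_i\gamma_{i+1}(f)(dx_i+\zeta x_{i+1})=\zeta x_0$.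

One is tempted to read $\partial$ as "multiplication by $\zeta$ on $H(C_0)$". That is not what (12) says: $x_0$ need not be a cycle of $C_0$; it only satisfies $dx_0=-\zeta x_1=zx_1$. For instance $be\,c^2v+fc$ is a cycle of $C$ in weight $7$, because $d(be\,c^2v)=zc$ and $df=-z$, and here $x_0=be\,c^2v$ is not a cycle. The next step controls all such $x_0$.

**Step 2: the image of $\partial$ has basis $[z\gamma_{3m}(c)]$, $m\ge0$.** We first show that only the $\Gamma[c]$-part of $x_0$ matters. Let $\sum\gamma_i(f)x_i$ be a cycle, so $dx_0=zx_1$. Let $J=(u,a,b,e)\subset C_0$. Then $zJ=0$ and $C_0/J=\Gamma$. Let $g,g_1\in\Gamma$ be the images of $x_0,x_1$. Then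
$$\zeta x_0=-u\,abe\,cg,\qquad dx_0=u\,abe\,cg_1.$$
Write $x_0=x'+ux''$ with $x',x''\in D_0$. Since $dx_0=d_Dx'+u(\delta x'+d_Dx'')$, we get $d_Dx'=0$ and $\delta x'+d_Dx''=abe\,cg_1$, so $\delta[x']=abe\,cg_1$ in $H(D_0)$. The boundaries of $D_0$ lie in $ab\,\Gamma$, so reduction modulo $(a,b,e)$ is defined on $H(D_0)$ and reads off the component on $1$. Thus the component of $[x']$ on $1$ is $g$. With $h,l$ the components on $ae,be$, comparing the coefficients of $a$ and $b$ in (11) gives
$$g_v+ch=0,\qquad g_t+cl=0.$$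
Write $g=\kappa+g^+$ with $\kappa\in\Gamma[c]$, $g^+\in\Gamma^+$. Now characteristic $3$ enters: $c^3=6\gamma_3(c)=0$. Hence $(c^2g^+)_v=c^2g_v=-c^3h=0$, and likewise $(c^2g^+)_t=0$. So $c^2g^+\in\Gamma[c]\cap\Gamma^+=0$. By Lemma 6 with $\rho=cg^+$, $[u\,abe\,cg^+]=0$ in $H(C_0)$. Therefore
$$\partial\Bigl[\sum\gamma_i(f)x_i\Bigr]=-[u\,abe\,c\kappa]=-[z\kappa].$$

It remains to see which $[z\gamma_i(c)]$ vanish. By Lemma 6 with $\rho=c\gamma_i(c)$, $[z\gamma_i(c)]=0$ iff $c^2\gamma_i(c)=(i+1)(i+2)\gamma_{i+2}(c)=0$, that is, iff $3\nmid i$. So $\mathrm{im}\,\partial$ lies in the span of the $[z\gamma_{3m}(c)]$. It is equal to this span, because $\gamma_{3m}(c)\in C_0\subset C$ is a cycle with $\partial[\gamma_{3m}(c)]=-[z\gamma_{3m}(c)]$. The classes are independent: if $\sum\lambda_m[z\gamma_{3m}(c)]=0$, then Lemma 6 gives $0=c^2\sum\lambda_m\gamma_{3m}(c)=2\sum\lambda_m\gamma_{3m+2}(c)$, so all $\lambda_m=0$.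

**Step 3: count along the long exact sequence.** The image of $\partial$ has series $x^5y^6/(1-y^3)=xF/(1-y^3)$. As $\partial$ multiplies bidegrees by $xF$, its rank indexed by source has series $1/(1-y^3)$. Let $P_C$ be the series of $H(C)$. The kernel of $\theta$ is $H(C_0)/\mathrm{im}\,\partial$, with series $P_0-xF/(1-y^3)$. The image of $\theta$ is $\ker\partial$, with series $P_C-1/(1-y^3)$. Since $\theta$ lowers bidegrees by $F$, it contributes $F$ times this to the source. Hence
$$P_C=\Bigl(P_0-\frac{xF}{1-y^3}\Bigr)+F\Bigl(P_C-\frac1{1-y^3}\Bigr),\qquad P_C=\frac{P_0-\frac{(1+x)x^4y^6}{1-y^3}}{1-x^4y^6}.\tag{13}$$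

**Step 4: assemble.** By Lemma 1 and (9), the series we want is
$$P_C\cdot\prod_{j\ge1}(1+x^{2\cdot3^j-1}y^{2\cdot3^j})\prod_{j\ge2}(1-x^{2\cdot3^j-2}y^{2\cdot3^j})^{-1}.$$
The denominator $1-x^4y^6$ of (13) is the missing factor $j=1$, so this is (3). To extract the coefficient of $x^qy^k$, recall that $T$ involves only weights $6m$. The product $P_0T$ gives the first sum in (4). In the second term, $(1+x)x^4\sum_{s\ge0}y^{6+3s}\cdot T$, we need $k-6-6m=3s$ with $s\ge0$, that is, $3\mid k$ and $m\le\lfloor k/6\rfloor-1$. Each such $m$ contributes $\tau(q-4,m)+\tau(q-5,m)$. This is (4). $\blacksquare$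

In weight $6$ one sees the mechanism directly: $f$ is no longer a cycle, $z$ has become a boundary, and $e_1$ (bidegree $x^5y^6$) is a new class. The total is $P_0-x^5+x^5$, that is, the rational numbers $1,2,3,5,7,9,7,2$. In weight $7$ the class of $be\,c^2v+fc$ accounts for the additional dimension in $q=4$.

## 9. The other fields

**The case $p\ge5$.** In (9), $\omega^{p-1}=0$, so $L\otimes\mathbb F_p\simeq C_0\otimes\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge1}$ with zero differential on the last two factors. Proposition 5 and the bidegrees $x^{2p^j-1}y^{2p^j}$ of $e_j$ and $x^{2p^j-2}y^{2p^j}$ of $f_j$ give the stated series.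

**The case $\mathbb Q$.** Here $\Gamma[\nu]=\mathbb Q[\nu]$, and $\mathcal E=\mathbb Q[\nu]\otimes\Lambda[e_0]$ with $de_0=\nu$ resolves $\mathbb Q$. Proposition 4 gives $L\simeq\bar Q\otimes\Lambda[e_0]$, which after rescaling is $C_0$. By Proposition 5 the series is $P_0$.

**The case $\mathbb F_2$.** The differential (8) vanishes because of its factors $2$, and all $\gamma_i(\nu)$, $i\ge1$, map to $0$, since $\omega$ and $-4uabc$ vanish mod $2$. As the odd-prime computation of valuations also holds for $p=2$, $\Gamma[\nu]=\bigotimes_{j\ge0}\mathbb F_2[\nu_j]/(\nu_j^2)$ with $\nu_j=\gamma_{2^j}(\nu)$. A resolution is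
$$\mathcal E=\bigotimes_{j\ge0}\bigl(\mathbb F_2[\nu_j]/(\nu_j^2)\otimes\langle\gamma_i(e_j)\rangle_{i\ge0}\bigr),\qquad d\gamma_i(e_j)=\nu_j\gamma_{i-1}(e_j),$$
where each factor is the usual resolution with all maps multiplication by $\nu_j$. Here $e_j$ has degree $2^{j+1}+1$ and weight $2^{j+1}$, hence codegree $2^{j+1}-1$, and $\gamma_i(e_j)$ has $i$ times these. So $\bar Q\otimes_{\Gamma[\nu]}\mathcal E$ has zero differential, and its series is
$$\frac{(1+x^2y)(1+xy)^2}{(1-y)(1-x^2y^2)^2}\prod_{j\ge0}\frac1{1-x^{2^{j+1}-1}y^{2^{j+1}}}.$$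
Re-indexing the product from $j\geq 1$ gives Theorem B. $\blacksquare$

For $k=2$ over $\mathbb F_2$ nothing cancels in the weight $2$ list of Section 1, and the dimensions are $1,3,4,2$.

## 10. Bocksteins and the exponent of the torsion

For Theorem C we lift the whole construction to $\mathbb Z_{(p)}$, $p$ odd. Say that a complex *has torsion of exponent $p$* if the torsion of its homology is killed by $p$; no torsion is allowed. We recall two facts about complexes of free $\mathbb Z_{(p)}$-modules that are bounded below and of finite type. Each is homotopy equivalent to a sum of shifts of $\mathbb Z_{(p)}$ and of $\mathbb Z_{(p)}\xrightarrow{p^r}\mathbb Z_{(p)}$. On homology mod $p$, the Bockstein is $\beta_1[x]=[\frac1pd\tilde x]$ for a lift $\tilde x$ of $x$; on $\mathbb Z_{(p)}\xrightarrow{p^r}\mathbb Z_{(p)}$ it is multiplication by $p^{r-1}$, so $\mathrm{rank}\,\beta_1$ is the number of $\mathbb Z/p$ summands. Also, a tensor product of two such complexes with torsion of exponent $p$ again has torsion of exponent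 $p$. It suffices to check this on the elementary pieces with $r=1$, and $(\mathbb Z_{(p)}\xrightarrow p\mathbb Z_{(p)})^{\otimes2}$ has homology $\mathbb Z/p$ in two degrees.

**Step 1: a resolution over $\mathbb Z_{(p)}$.** With $\nu_j,\eta_j$ as in Section 6, take $\mathcal E=\Gamma[\nu]\otimes\Lambda[e_j]_{j\ge0}\otimes\Gamma[f_j]_{j\ge1}$ with
$$de_j=\nu_j,\qquad df_{j+1}=\nu_j^{p-1}e_j-p\,\eta_j\,e_{j+1},\qquad d\gamma_i(f_j)=df_j\,\gamma_{i-1}(f_j).$$
Then $d^2=0$, since $d(df_{j+1})=\nu_j^p-p\eta_j\nu_{j+1}=0$ and $(df_{j+1})^2=0$. The augmentation sending $\gamma_i(\nu)$ ($i\geq 1$), $e_j$ and $\gamma_i(f_j)$ ($i\geq 1$) to $0$ is a chain map, and $\mathcal E$ reduces mod $p$ to the resolution of Section 6. Since $\mathcal E$ is finitely generated and free over $\mathbb Z_{(p)}$ in each weight, and the cone of $\mathcal E\to\mathbb Z_{(p)}$ is acyclic mod $p$, the cone is acyclic. So $\mathcal E\to\mathbb Z_{(p)}$ is a quasi-isomorphism.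

**Step 2: the resulting model.** By Proposition 4 and the rescaling before (10), using $\nu_j\mapsto0$ for $j\ge1$,
$$L\simeq M:=C_0\otimes\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge1},$$
$$de_j=0\ (j\ge1),\qquad df_1=\omega^{p-1}e_0-p\eta_0e_1,\qquad df_j=-p\,\eta_{j-1}e_j\ (j\ge2).$$
Here $\omega^{p-1}e_0$ is expressed in the unrescaled $e_0$. By Proposition 5 the dimensions of $H(C_0\otimes\mathbb F_p)$ and $H(C_0\otimes\mathbb Q)$ agree in every bidegree, so $H(C_0;\mathbb Z_{(p)})$ is free. The complexes $M_j=\Lambda[e_j]\otimes\Gamma[f_j]$ with $d\gamma_i(f_j)=(\text{unit})\,p\,e_j\gamma_{i-1}(f_j)$ have torsion of exponent $p$, since $d(e_j\gamma_i(f_j))=0$. In each weight only finitely many $M_j$ matter.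

**Step 3: $p\ge5$.** Now $\omega^{p-1}=0$, so $M=C_0\otimes\bigotimes_{j\ge1}M_j$, and $H(M)$ has torsion of exponent $p$ by the fact on tensor products.

**Step 4: $p=3$, isolating the part that is not a product.** We have $M=M'\otimes\bigotimes_{j\ge2}M_j$ with
$$M'=C_0\otimes\Lambda[\epsilon]\otimes\Gamma[f],\qquad df=\zeta+3\epsilon,\qquad\epsilon=-\eta_0e_1,\quad\zeta=-16z.$$
Let $C=C_0\otimes\Gamma[f]$ over $\mathbb Z_{(3)}$ with differential $\mathcal D_0$ extending that of $C_0$ and $\mathcal D_0f=\zeta$. This is a complex since $\zeta^2=0$ and $d\zeta=0$, and mod $3$ it is the complex $C$ of Section 8. On $C\subset M'$ the differential of $M'$ is $\mathcal D_0+3\epsilon\,\partial_f$. Mod $3$ we get $H(M'\otimes\mathbb F_3)=H(C\otimes\mathbb F_3)\otimes\Lambda[\epsilon]$.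

**Step 5: a lower bound for the rank of the Bockstein.** For a mod $3$ cycle of $C$ with integral lift $\tilde x\in C$,
$$\beta_1=\bigl[\tfrac13\mathcal D_0\tilde x+\epsilon\,\partial_f\tilde x\bigr].$$
So its $\epsilon$-component is the map $\theta$ of (12), and $\mathrm{rank}\,\beta_1\ge\mathrm{rank}\,\theta$. In weight $k$ let $c_k=\dim H(C\otimes\mathbb F_3)_k$, $h_k=\dim H(C_0\otimes\mathbb F_3)_k$, and $s_k=1$ if $3\mid k\ge0$, $s_k=0$ otherwise. By exactness, the image of $\theta$ on weight $k$ is $\ker\partial$ in weight $k-6$, and by Section 8, Step 2, the rank of $\partial$ on weight $k-6$ is $s_{k-6}$. Hence in weight $k$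
$$\mathrm{rank}\,\beta_1\ge c_{k-6}-s_{k-6}.$$

**Step 6: count all torsion summands.** Rationally we may use $\epsilon'=\zeta+3\epsilon$ as exterior generator in place of $\epsilon$. Then $df=\epsilon'$, $d\epsilon'=0$, so $M'\otimes\mathbb Q\simeq C_0\otimes\mathbb Q$, of dimension $h_k$ in weight $k$ by Proposition 5. Since $\epsilon$ has weight $6$, $\dim H(M'\otimes\mathbb F_3)_k=c_k+c_{k-6}$. Each cyclic torsion summand of $H(M';\mathbb Z_{(3)})$ contributes $2$ to the mod $3$ dimension. By (13) at $x=1$, $c_k=h_k+c_{k-6}-2s_{k-6}$. So the number of cyclic torsion summands in weight $k$ is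
$$\tfrac12(c_k+c_{k-6}-h_k)=c_{k-6}-s_{k-6}\le\mathrm{rank}\,\beta_1.$$
But $\mathrm{rank}\,\beta_1$ is the number of summands $\mathbb Z/3$. So all torsion summands of $H(M')$ are $\mathbb Z/3$, and by the fact on tensor products $H(M)$ has torsion of exponent $3$.

**Step 7: back to configuration spaces.** By Lemma 1, $H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb Z_{(p)})$ is the cohomology in degree $2k-q$ of $\mathrm{Hom}(M_{(k)},\mathbb Z_{(p)})$, where $M_{(k)}$ is the weight $k$ part; it is homotopy equivalent to $L_k$, both being free and bounded below. The torsion of this cohomology is $\mathrm{Ext}$ of the torsion of $H(M_{(k)})$, so it is killed by $p$. The torsion of $H_q(\,\cdot\,;\mathbb Z_{(p)})$ is the $p$-power torsion of integral homology. The rank is $b_q(k)$ by Theorem B over $\mathbb Q$. The universal coefficient theorem gives $\dim_{\mathbb F_p}H_q=b_q+t_q+t_{q-1}$. Hence $P^{(p)}-P_0=(1+x)\sum t_q(k)x^qy^k$.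

**Step 8: when is there torsion?** This happens in weight $k$ iff $P^{(p)}-P_0$ has a nonzero $y^k$-coefficient. For $p\ge5$, $P^{(p)}-P_0$ has non-negative coefficients and no terms of weight $<2p$. Its coefficient at $x^{2p-2}y^k$ is positive for $k\ge2p$, because $f_1$ contributes $b_0(k-2p)=1$. For $p=3$, $T=1+F+xF+(\text{terms of }x\text{-degree}\ge8\text{ and weight}\ge12)$. For $k\le5$ the $y^k$-coefficients of $P^{(3)}$ and $P_0$ agree. For $k=6$ the difference is $x^4+x^5-(1+x)x^4=0$. For $k\ge7$ the coefficient of $x^5y^k$ in $P^{(3)}-P_0$ is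
$$b_1(k-6)+b_0(k-6)-[3\mid k]=3-[3\mid k]>0.$$
This finishes Theorem C. $\blacksquare$

## 11. Large $k$: dependence on $k$ modulo $3$ only

*Proof of Corollary D.* We first bound the torsion part. If $\tau(n,m)\ne0$ then $n\ge4m$: each generator counted by $T$ has codegree at least $2\cdot3^j-2\ge\frac23\cdot2\cdot3^j$, that is, at least $\frac23$ of its weight $2\cdot3^j$, because $3^j\ge3$. The total weight is $6m$.

Next we check that the first sum in (4) is stable. A contributing term has $4m\le n\le q$. If $k\ge\frac32q+1$, then $6m\le\frac32q$ gives $k-6m\ge1$, so the bound $m\le\lfloor k/6\rfloor$ is not active. Moreover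
$$(q-n)+1+6m\le q+2m+1\le\tfrac32q+1\le k,$$
so $k-6m\ge(q-n)+1$. In that range all conditions $n'\le(k-6m)-1$ in the definition of $r_{n'}(k-6m)$ that matter for $b_{q-n}(k-6m)$ are satisfied. So $b_{q-n}(k-6m)$ has its stable value, the coefficient of $x^{q-n}$ in
$$\frac{(1+x)^2(1+x^3)}{(1-x^2)^2}=\frac{1+x^3}{(1-x)^2}.$$

Finally, the correction term. If $\tau(q-4,m)\ne0$ or $\tau(q-5,m)\ne0$, then $m\le\frac{q-4}4\le\frac k6-1$, the last inequality because $\frac k6\ge\frac q4+\frac16$. So the bound $m\le\lfloor k/6\rfloor-1$ is not active either, and for $3\mid k$ the correction is the full coefficient of $x^q$ in $(1+x)x^4\,T(x,1)$. The series $T(x,1)$ makes sense because the exponents of $x$ in its factors grow with $j$. Adding the two parts gives the coefficient of $x^q$ in $\bigl[\frac{1+x^3}{(1-x)^2}-[3\mid k](1+x)x^4\bigr]T(x,1)$. $\blacksquare$
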